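# Largest $t$-intersecting families among the subsets of $[n]$ of size at most $k$

## 1. Intersecting families, the families $S(n,t,r)$, weights and shifts

Throughout, $n,t,k$ are integers with $2\le t\le n$ and $k\ge 1$. We write $[n]=\{1,\dots,n\}$ and $2^{[n]}$ for the family of all subsets of $[n]$. A binomial coefficient $\binom Nl$ is $0$ if $l<0$ or $l>N$. We write $E-m$ and $E+x$ for $E\setminus\{m\}$ and $E\cup\{x\}$, and $r_{\max}:=\lfloor\frac{n-t}{2}\rfloor$. In examples, $123$ means $\{1,2,3\}$.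

**Definition ($t$-intersecting family).** A family $\mathcal F\subseteq 2^{[n]}$ is $t$-intersecting if $|X\cap Y|\ge t$ for all $X,Y\in\mathcal F$. The case $X=Y$ is included, so every member has at least $t$ elements. The class of all such families is $I(n,t)$.

For $n=4$, $t=2$, both $\{12,123,124,1234\}$ and $\{123,124,134,234,1234\}$ are $2$-intersecting: in the first every member contains $12$, and in the second two members miss at most two of the four points between them.

**Definition (truncation).** Let $\binom{[n]}{\le k}=\{X\subseteq[n]:|X|\le k\}$, and let $I_{\le k}(n,t)$ be the class of $t$-intersecting families all of whose members have size at most $k$. For a class $\mathcal K$ of families, $M(\mathcal K)=\max\{|\mathcal F|:\mathcal F\in\mathcal K\}$.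

For $n=4,t=2,k=2$: members have size exactly $2$, and two different $2$-sets do not share two points. So $M(I_{\le2}(4,2))=1$.

**Definition (the families $S(n,t,r)$).** For $0\le r\le r_{\max}$ let
$$S(n,t,r)=\{X\subseteq[n]:|X\cap[t+2r]|\ge t+r\},\qquad S_{\le k}(n,t,r)=S(n,t,r)\cap\tbinom{[n]}{\le k}.$$
More generally, for $T\subseteq[n]$ with $|T|=t+2r$, let $S_T=\{X:|X|\le k,\ |X\cap T|\ge t+r\}$.

These are $t$-intersecting: if $|X\cap T|,|Y\cap T|\ge t+r$, then $|X\cap Y\cap T|\ge 2(t+r)-(t+2r)=t$. For $n=5,t=2,k=3$ we get $S_{\le 3}(5,2,0)=\{12,123,124,125\}$ and $S_{\le3}(5,2,1)=\{123,124,134,234\}$, both of size $4$.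

**Definition (weights).** A weight on $\{0,\dots,m\}$ is a nonincreasing function $w:\{0,\dots,m\}\to[0,\infty)$. For $G\subseteq2^{[m]}$ put $w(G)=\sum_{E\in G}w(|E|)$. Let $\mu_m(w)$ be the maximum of $w(G)$ over $t$-intersecting $G\subseteq2^{[m]}$. Put $w^-(j)=w(j)+w(j+1)$ for $0\le j\le m-1$; this is again nonincreasing.

The basic example: let $m=n$ and $w(j)=1$ for $j\le k$, $w(j)=0$ for $j>k$. Sets of size greater than $k$ weigh nothing and may be thrown away, so $\mu_n(w)=M(I_{\le k}(n,t))$.

**Definition (trace weights).** For a weight $\omega=(\omega_0,\dots,\omega_n)$ and $m\le n$ let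
$$W_m(j)=\sum_l\binom{n-m}{l}\omega_{j+l}\qquad(0\le j\le m).$$
This is the total weight of all $X\subseteq[n]$ with $X\cap[m]=E$, where $E$ is a fixed subset of $[m]$ with $|E|=j$.

Example: $n=6$, $\omega_j=1$ for $j\le4$ and $0$ otherwise, $m=5$. A $3$-set $E\subseteq[5]$ extends to $E$ and $E+6$, both of size at most $4$, so $W_5(3)=2$. Similarly $W_5(4)=1$ and $W_5(5)=0$.

Each $W_m$ is nonincreasing, and by Pascal's rule and by the meaning of $W_m$,
$$W_n=\omega,\qquad (W_m)^-=W_{m-1},\qquad \omega(\mathcal F)=W_m(G)\ \text{ if }\ \mathcal F=\{X:X\cap[m]\in G\}.\tag{1}$$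
If $G\subseteq 2^{[m]}$ is $t$-intersecting, then so is this $\mathcal F$. We say that $\mathcal F$ *depends only on* $X\cap[m]$.

**Definition (shift).** For $x<y$ and a family $G$ put $s_{xy}(G)=\{s(E):E\in G\}$, where $s(E)=E-y+x$ if $y\in E$, $x\notin E$ and $E-y+x\notin G$, and $s(E)=E$ otherwise. $G$ is *$s_{xy}$-stable* if $s_{xy}(G)=G$, that is, if $E\in G$, $y\in E$, $x\notin E$ imply $E-y+x\in G$.

Example: $G=\{23,34,14\}$, $x=1$, $y=3$. The set $23$ moves to $12$. The set $34$ stays, because $14$ is already in $G$. So $s_{13}(G)=\{12,34,14\}$.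

It helps to look at pairs $\{Z+x,Z+y\}$ with $x,y\notin Z$. The shift does nothing to sets that contain both or neither of $x,y$. It keeps a pair if $G$ contains both or none of its sets, and if $G$ contains exactly one of them, then $s_{xy}(G)$ contains exactly $Z+x$.

**Lemma 1 (standard facts on shifts).** Shifts preserve the sizes of sets, the size of the family, and the $t$-intersecting property. The family $s_{xy}(G)$ is $s_{xy}$-stable. Iterating shifts with $x<y$ that change the family terminates in a family stable under all of them.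

These facts are in Frankl, "The shifting technique in extremal set theory", 1987; here is the argument. The statements about sizes and stability are immediate from the description by pairs. Termination: a shift that changes $G$ strictly lowers $\sum_{E\in G}\sum_{e\in E}e$. For the $t$-intersecting property, take two members of $s_{xy}(G)$. If both were unmoved, nothing happened; if both were moved, then in the intersection $y$ was replaced by $x$. Suppose $A'=A-y+x$ was moved and $B\in G$ was not. If $y\notin B$ or $x\in B$, then $|A'\cap B|\ge|A\cap B|\ge t$. If $y\in B$ and $x\notin B$, then $B$ was unmoved because $B-y+x\in G$, and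
$$|A'\cap B|=|(A\cap B)-y|=|A\cap(B-y+x)|\ge t. \qquad\square$$

## 2. Is some $S_{\le k}(n,t,r)$ always of maximum size?

We want the largest $t$-intersecting family of sets of size at most $k$. Each $S_{\le k}(n,t,r)$ is a candidate. With $r=0$ all members contain a fixed $t$-set; as $r$ grows, the requirement is spread over a larger ground set. The source of the problem, "The $t$-intersection problem in the truncated Boolean lattice" (http://www.mathematik.uni-bielefeld.de/ahlswede/homepage/public/164.pdf), states the following as Conjecture 11: *if $k<\frac{n+t}2$, then*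
$$M(I_{\le k}(n,t))=\max\{|S_{\le k}(n,t,r)|:r=0,\dots,r_{\max}\}.$$
The question is whether this is true. (The case $t=1$ is known, via complements and the Erdős–Ko–Rado theorem; that is why $t\ge2$ here.) The answer is yes, and we shall also find which $r$ is best and all families of maximum size.

## 3. The cases $k\le t+1$ by hand

If $k<t$, no set is admissible and both sides are $0$. If $k=t$, members are $t$-sets, two different $t$-sets do not share $t$ points, and both sides are $1$.

Let $k=t+1$. The condition $k<\frac{n+t}2$ says $n\ge t+3$. Let $\mathcal F\in I_{\le t+1}(n,t)$. If $\mathcal F$ contains a $t$-set $Z$, then every member contains $Z$, so $|\mathcal F|\le 1+(n-t)$, with equality for $S_Z$.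

Otherwise $\mathcal F$ consists of $(t+1)$-sets, any two meeting in at least $t$ points. Let $A=Z+a$, $B=Z+b$ be two different members, $|Z|=t$. If all members contain $Z$, then $|\mathcal F|\le n-t$. If some $C\in\mathcal F$ misses $z\in Z$, then $C\cap A\subseteq A-z$, which has size $t$, so $C\supseteq A-z$; likewise $C\supseteq B-z$. Hence $C=(Z-z)+a+b$. Put $V=Z+a+b$. Suppose $D\in\mathcal F$ has a point outside $V$. Then $|D\cap V|\le t$, while $|D\cap A|,|D\cap B|,|D\cap C|\ge t$. So $D\cap V$ is contained in $A\cap B\cap C=Z-z$, which has only $t-1$ points, a contradiction. So all members lie in $V$, and $|\mathcal F|\le t+2$.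

Hence $M(I_{\le t+1}(n,t))=\max\{n-t+1,\,t+2\}$. These are the sizes for $r=0$ and $r=1$, so the conjecture holds here. For $n=6$, $t=3$, $k=4$ the sizes are $4$ and $5$, and $r=1$ wins. For $n=5$, $t=2$, $k=3$ there is a tie $4=4$, and the argument shows that the maximum families are exactly the ten families $S_T$ with $|T|=2$ and the five with $|T|=4$. Both examples will return.

## 4. Comparing $S(n,t,s)$ with $S(n,t,s-1)$, and the theorems

For a weight $\omega$ on $\{0,\dots,n\}$ and $1\le s\le r_{\max}$ put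
$$D_s=(t+s-1)\,W_{t+2s}(t+s)-s\,W_{t+2s}(t+s-1).$$
Then
$$\omega(S(n,t,s))-\omega(S(n,t,s-1))=\frac1s\binom{t+2s-2}{t+s-1}D_s.\tag{2}$$
To see this, consider traces on $[t+2s]$. If $X$ is in the first family and not in the second, then $|X\cap[t+2s-2]|\le t+s-2$ but $|X\cap[t+2s]|\ge t+s$. So the trace has exactly $t+s-2$ elements in $[t+2s-2]$ and contains both $t+2s-1$ and $t+2s$; its size is $t+s$. If $X$ is in the second and not in the first, then $|X\cap[t+2s-2]|\ge t+s-1$ and $|X\cap[t+2s]|\le t+s-1$, so the trace has exactly $t+s-1$ elements in $[t+2s-2]$ and neither of the last two. So the difference is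
$$\binom{t+2s-2}{t+s-2}W_{t+2s}(t+s)-\binom{t+2s-2}{t+s-1}W_{t+2s}(t+s-1),$$
and $\binom{t+2s-2}{t+s-2}=\frac{t+s-1}{s}\binom{t+2s-2}{t+s-1}$ gives (2).

If $\omega$ is the indicator of $j\le k$, then $W_m(j)=\sum_{l\le k-j}\binom{n-m}l$, and $D_s$ becomes
$$\Delta_s=(t+s-1)\sum_{l\le k-t-s}\binom{n-t-2s}{l}-s\sum_{l\le k-t-s+1}\binom{n-t-2s}{l}.$$
For $k=t+1$, $s=1$ this is $\Delta_1=t-(n-t-1)=2t+1-n$, in agreement with $(t+2)-(n-t+1)$ from Section 3.

**Theorem A (Conjecture 11).** If $k<\frac{n+t}2$, then
$$M(I_{\le k}(n,t))=\max_r|S_{\le k}(n,t,r)|=|S_{\le k}(n,t,r^*)|,$$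
where $r^*$ is the largest $s\ge1$ with $\Delta_s>0$ ($r^*=0$ if there is none).

**Theorem B.** Let $t\le k<\frac{n+t}2$.

(i) $\Delta_s>0$ if and only if $1\le s\le r^*$, and $\Delta_s<0$ for $r^*+2\le s\le\min(r_{\max},k-t)$. The set of $r$ maximizing $|S_{\le k}(n,t,r)|$ is $\{r^*,r^*+1\}$ if $r^*+1\le r_{\max}$ and $\Delta_{r^*+1}=0$, and $\{r^*\}$ otherwise.

(ii) The families of size $M(I_{\le k}(n,t))$ in $I_{\le k}(n,t)$ are exactly the families $S_T$ with $T\subseteq[n]$, $|T|=t+2r$, and $r$ a maximizer from (i).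

**Theorem C.** Let $\omega_0\ge\dots\ge\omega_n\ge0$ be *any* nonincreasing weight and $0\le r\le r_{\max}$. If $\omega(S(n,t,s))\le\omega(S(n,t,s-1))$ for all $s>r$, then the maximum of $\omega(\mathcal F)$ over $I(n,t)$ is attained by a family depending only on $X\cap[t+2r]$. In particular, if this holds for all $s\ge1$, the maximum is $\omega(S(n,t,0))$.

A weighted form of Theorem A, called Theorem A′, is stated in Section 6, where its weights are introduced.

## 5. Deleting the last coordinate

The first plan is to show that, when $S(n,t,s-1)$ is at least as good as $S(n,t,s)$, one may assume that an optimal family does not look at the last elements of the ground set.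

**Step 1: the sets that really use $m$.** The purpose of this step is to isolate the members that obstruct deletion of $m$, and to see how they meet. Let $G\subseteq2^{[m]}$ be $t$-intersecting and stable under all $s_{xm}$, $x<m$. Put
$$R=R(G)=\{E\in G:m\in E,\ E-m\notin G\},\quad R_i=\{E\in R:|E|=i\},\quad R_i^x=\{E\in R_i:x\notin E\}.$$
Clearly $R_i=\emptyset$ unless $t\le i\le m$. For $m=4$, $t=2$: if $G=\{12,123,124,1234\}$ then $R=\emptyset$; if $G$ consists of all subsets of $[4]$ of size at least $3$, then $R=\{124,134,234\}$. We have: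
$$\text{if }E\in R,\ Y\in G\setminus R,\text{ then }|(E-m)\cap Y|\ge t.\tag{3}$$
This is clear if $m\notin Y$. If $m\in Y$, then $Y-m\in G$ since $Y\notin R$, and $(E-m)\cap Y=E\cap(Y-m)$.
$$\text{If }E,E'\in R\text{ (possibly equal) and }E\cup E'\ne[m],\text{ then }|E\cap E'|\ge t+1.\tag{4}$$
Take $x\in[m]\setminus(E\cup E')$; since $m\in E$, $x<m$. By stability $E-m+x\in G$, so $t\le|(E-m+x)\cap E'|=|E\cap E'|-1$.
$$\text{If }E,E'\in R\text{ and }|E|+|E'|\ne m+t,\text{ then }|E\cap E'|\ge t+1.\tag{5}$$
By (4) we may assume $E\cup E'=[m]$. Then $|E\cap E'|=|E|+|E'|-m\ne t$, and it is at least $t$.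

So two members of $R$ can meet in exactly $t$ points only if together they cover $[m]$ and their sizes add up to $m+t$.

**Step 2: an exchange operation.** The purpose is to remove $m$ from some members of $R$ at the price of deleting others.

**Lemma 2.** Let $C,D\subseteq R$ be disjoint with $|E\cap E'|\ge t+1$ for all $E\in C$, $E'\in R\setminus D$. Then $G'=(G\setminus D)\cup\{E-m:E\in C\}$ is $t$-intersecting, $R(G')=R\setminus(C\cup D)$, and for every weight $w$
$$w(G')=w(G)+\sum_{E\in C}w(|E|-1)-\sum_{E\in D}w(|E|).\tag{6}$$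

*Proof.* Let $E\in C$. The set $E-m$ meets members of $G\setminus R$ in at least $t$ points by (3). It meets $E'\in R\setminus D$ in $|E\cap E'|-1\ge t$ points. For $E'\in C\subseteq R\setminus D$ also $|(E-m)\cap(E'-m)|=|E\cap E'|-1\ge t$ (including $E'=E$). So $G'$ is $t$-intersecting. The sets $E-m$, $E\in C$, are distinct and not in $G$, which gives (6). The members of $G'$ containing $m$ are those of $G\setminus D$ containing $m$. For such a set $E$ we have $E-m\in G'$ if and only if $E-m\in G$ or $E\in C$, because deleted sets contain $m$. Hence $R(G')=R\setminus(C\cup D)$. $\square$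

**Step 3: removing all of $R$.** The purpose is to choose $C$ and $D$ with $C\cup D=R$ without losing weight.

**Lemma 3 (reduction).** Let $m>t$ and let $w$ be a weight on $\{0,\dots,m\}$. If $m-t$ is odd, or if $m-t=2r$ and $r\,w(t+r-1)\ge(t+r-1)\,w(t+r)$, then $\mu_m(w)=\mu_{m-1}(w^-)$.

*Proof.* "$\ge$": for $t$-intersecting $H\subseteq2^{[m-1]}$ the lift $\{E\subseteq[m]:E-m\in H\}$ is $t$-intersecting and contains $E$ and $E+m$ for each $E\in H$, so its $w$-weight is $w^-(H)$.

"$\le$": let $G$ be $t$-intersecting of maximum weight. By Lemma 1 we may take it stable under all $s_{xm}$. We distribute $R$ over $C$ and $D$ in pieces.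

For each pair $\{i,j\}$ with $i+j=m+t$, $i\ne j$, $t\le i,j\le m$: either put $R_i$ into $C$ and $R_j$ into $D$, or conversely. The contributions to the change in (6) are
$$|R_i|w(i-1)-|R_j|w(j)\qquad\text{and}\qquad|R_j|w(j-1)-|R_i|w(i).$$
They are not both negative, since otherwise
$$|R_i|w(i-1)<|R_j|w(j)\le|R_j|w(j-1)<|R_i|w(i)\le|R_i|w(i-1).$$
Choose a nonnegative one.

If $m=t+2r$, one size remains, $c=t+r$, with $2c=m+t$. For some $x\in[m-1]$ put $R_c^x$ into $C$ and $R_c\setminus R_c^x$ into $D$. The change is $|R_c^x|w(c-1)-(|R_c|-|R_c^x|)w(c)$. Each $E\in R_c$ contains $m$, so it misses $m-c=r$ elements of $[m-1]$ and contains $c-1=t+r-1$ of them. Hence the sum of the changes over all $x\in[m-1]$ is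
$$|R_c|\,\big[\,r\,w(t+r-1)-(t+r-1)\,w(t+r)\,\big]\ge0,\tag{7}$$
and some $x$ has nonnegative change. Choose it. If $m-t$ is odd, there is no such size $c$.

Now $D=R\setminus C$, so $R\setminus D=C$. Let $E,E'\in C$. If $|E|+|E'|\neq m+t$, then $|E\cap E'|\ge t+1$ by (5). If $|E|+|E'|=m+t$, then, as only one of $R_i,R_j$ went into $C$ for each pair $i\neq j$, both lie in $R_c^x$; both miss $x$, and (4) gives $|E\cap E'|\ge t+1$. So Lemma 2 applies: $G'$ is $t$-intersecting, $w(G')\ge w(G)$, $R(G')=\emptyset$. The last fact says that $E\in G'$ implies $E-m\in G'$. So $G'\subseteq G''=\{E\subseteq[m]:E-m\in G'\}$, which is the lift of $H=G'\cap2^{[m-1]}$. Hence $w(G)\le w(G'')=w^-(H)\le\mu_{m-1}(w^-)$. $\square$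

**Proof of Theorem C.** By (2) the hypothesis says $D_s\le0$ for $r<s\le r_{\max}$, that is, $s\,W_{t+2s}(t+s-1)\ge(t+s-1)W_{t+2s}(t+s)$. This is the hypothesis of Lemma 3 for $m=t+2s$ and $w=W_{t+2s}$. For $m-t$ odd there is no hypothesis. Since $(W_m)^-=W_{m-1}$, we may apply Lemma 3 for $m=n,n-1,\dots,t+2r+1$ and obtain $\mu_n(\omega)=\mu_{t+2r}(W_{t+2r})$. If $G\subseteq2^{[t+2r]}$ attains the right side, then by (1) the family $\{X:X\cap[t+2r]\in G\}$ attains the left side. If $r=0$, the $t$-intersecting families in $2^{[t]}$ are $\emptyset$ and $\{[t]\}$, so $\mu_t(W_t)=W_t(t)=\omega(S(n,t,0))$. $\square$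

**Where the deletion stops.** Let $r$ be the largest index with $D_r>0$. Theorem C takes us down to $[t+2r]$, and there Lemma 3 no longer applies: the sum (7) may be negative. Take $n=6,t=3,k=4$. Here $n-t$ is odd, and we descend to $m=5=t+2$ with $W_5(3)=2$, $W_5(4)=1$, $W_5(5)=0$. The hypothesis for $r=1$ would be $1\cdot2\ge3\cdot1$, which is false. The conclusion is false as well. Let $G$ consist of all subsets of $[5]$ of size at least $4$. It has weight $5$, $R(G)=R_4$ consists of the four $4$-sets containing $5$, each $R_4^x$ is a single set, and every choice of $x$ changes the weight by $1\cdot2-3\cdot1=-1$. On the other side, $\mu_4(W_4)=\mu_3(W_3)=W_3(3)=4$ (the step from $4$ to $3$ has odd difference). So here one should not delete. One must prove instead that the family of all subsets of $[t+2r]$ of size at least $t+r$ is optimal for $W_{t+2r}$, and Lemma 3 says nothing about that.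

## 6. Truncation at a real number

If $D_r$ were exactly $0$ at level $r$, we could still delete, and $S(n,t,r)$ and $S(n,t,r-1)$ would tie. This suggests lowering the truncation $k$ until a tie occurs. An integer $k$ usually jumps over the tie: for $n=6,t=3$ we have $\Delta_1=-1$ at $k=3$ and $\Delta_1=1$ at $k=4$. So we let the truncation level be real.

**Definition (fractional truncation).** For real $\kappa\ge0$ let $\omega^\kappa_j=\min(1,\max(0,\kappa+1-j))$. If $\kappa=k-1+\lambda$ with $k$ an integer and $\lambda\in(0,1]$, then sets of size less than $k$ have weight $1$, sets of size $k$ have weight $\lambda$, larger sets have weight $0$. For $\kappa=k$ we get the indicator of $j\le k$.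

Example: for $n=6,t=3,\kappa=\frac72$ the $3$-sets weigh $1$ and the $4$-sets $\frac12$. Then $S(6,3,0)$ weighs $1+3\cdot\frac12=\frac52$ and $S(6,3,1)$ weighs $5\cdot\frac12=\frac52$: this is the missing tie.

With
$$B(N,K)=\sum_{l=0}^N\binom Nl\min(1,\max(0,K+1-l))$$
for integers $N\ge0$ and real $K$, the trace weights of $\omega^\kappa$ are
$$W_m(j)=B(n-m,\kappa-j).\tag{8}$$
We write $D_s(\kappa)$ for $D_s$ with these weights; so $D_s(k)=\Delta_s$. $B(N,\cdot)$ is continuous and nondecreasing, and $B(N,K)>0$ if and only if $K>-1$ (look at $l=0$). So $W_m(j)>0$ if and only if $j<\kappa+1$.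

**Theorem A′.** Let sets of size less than $k$ have weight $1$, sets of size $k$ weight $\lambda\in(0,1]$, larger sets weight $0$, and suppose $\kappa:=k-1+\lambda\le\frac{n+t-1}2$. Then the maximum of $\omega^\kappa(\mathcal F)$ over $\mathcal F\in I(n,t)$ equals $\max_r\omega^\kappa(S(n,t,r))=\omega^\kappa(S(n,t,r^*))$, where $r^*$ is the largest $s\ge1$ with $D_s(\kappa)>0$ ($r^*=0$ if there is none).

**The plan.** Suppose $D_r(\kappa)>0$. We lower $\kappa$ to $\kappa'$ with $D_r(\kappa')=0$. At $\kappa'$ we may delete two coordinates and land at level $r-1$; by induction on $r$ the candidate of level $r-1$ is optimal there, and by the tie so is that of level $r$. Then we return from $\kappa'$ to $\kappa$. Two facts are needed. To return, we need that raising $\kappa$ favors large sets; this is the monotonicity of a ratio (Lemma 4). To use the induction, we need that $D_r(\kappa')=0$ implies $D_{r-1}(\kappa')>0$; this is the unimodality proved in Section 7.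

A useful form of $B$: write $K=h-1+\lambda$ with $h\in\mathbb Z$, $\lambda\in(0,1]$. Then $B(N,K)=\sum_{l\le h-1}\binom Nl+\lambda\binom Nh$. With $p_l=(1-\lambda)\binom Nl+\lambda\binom N{l+1}$ this reads
$$B(N,K)=\sum_{l\le h-1}p_l,\qquad B(N,K+1)=\sum_{l\le h}p_l.\tag{9}$$

**Lemma 4.** For $N\ge0$ the function $\varphi_N(K)=B(N,K+1)/B(N,K)$ is continuous and nonincreasing on $(-1,\infty)$, and $\varphi_N(K)\to\infty$ as $K\to-1^+$.

*Proof.* Continuity holds because $B(N,\cdot)$ is continuous and positive on $(-1,\infty)$. As $K\to-1^+$, the denominator tends to $B(N,-1)=0$ and the numerator to $B(N,0)=1$. For monotonicity it suffices to consider $K\in(h-1,h]$ for each integer $h\ge0$. Let $b_h=\sum_{l\le h}\binom Nl$. With $K=h-1+\lambda$,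
$$\varphi_N(K)=\frac{(1-\lambda)b_h+\lambda b_{h+1}}{(1-\lambda)b_{h-1}+\lambda b_h}.$$
The derivative in $\lambda$ of $\frac{u_0+\lambda(u_1-u_0)}{v_0+\lambda(v_1-v_0)}$ has the sign of $u_1v_0-u_0v_1$, here $b_{h+1}b_{h-1}-b_h^2$. Substituting $b_h=b_{h-1}+\binom Nh$ in one factor and $b_{h+1}=b_h+\binom N{h+1}$,
$$b_h^2-b_{h-1}b_{h+1}=\binom Nhb_h-\binom N{h+1}b_{h-1}=\sum_{l\le h}\left[\binom Nh\binom Nl-\binom N{h+1}\binom N{l-1}\right].$$
Each bracket is nonnegative. If $l\le0$ or $h\ge N$, the subtracted term is $0$. If $1\le l\le h\le N-1$, use that $\binom N{i+1}/\binom Ni=\frac{N-i}{i+1}$ decreases in $i$ and compare $i=h$ with $i=l-1$. $\square$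

## 7. A quadratic inequality for binomial sums, and unimodality

The purpose of this section is to show that once $D_s\le0$, also $D_{s+1}<0$ (as long as $\kappa>t+s$). Here the bound on $\kappa$ is used.

**Lemma 5.** If $N\ge2$ and $2K\le N-1$, then
$$B(N,K+1)\,B(N-2,K-1)\le B(N,K)\,B(N-2,K).$$

For $N=2$, $K=\frac12$ this reads $\frac72\cdot\frac12\le2\cdot1$. For $N=2$, $K=1$, where $2K>N-1$, it would read $4\cdot1\le3\cdot1$ and is false.

*Proof.* **Step 1: a termwise form.** Write $K=h-1+\lambda$ as above and put $p'_l=(1-\lambda)\binom{N-2}l+\lambda\binom{N-2}{l+1}$. By (9), $B(N,K+1)=B(N,K)+p_h$ and $B(N-2,K)=B(N-2,K-1)+p'_{h-1}$. So the lemma is equivalent to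
$$p_h\sum_{l\le h-2}p'_l\le p'_{h-1}\sum_{l\le h-1}p_l.$$
Since $p'_l=0$ for $l\le-2$, the left side is $0$ if $h\le0$. Let $h\ge1$. It suffices to prove
$$p_h\,p'_{h-1-s}\le p'_{h-1}\,p_{h-s}\qquad(s\ge0)\tag{10}$$
and to sum over $s\ge1$.

**Step 2: what the hypothesis gives.** From $2h-2+2\lambda\le N-1$ we get $N-2h\ge2\lambda-1>-1$. So $N-2h\ge0$, and $N-2h\ge1$ if $\lambda>\frac12$. As $N\geq 2$, $h\le N/2\le N-1$. Hence $p_l\ge\lambda\binom N{l+1}>0$ for $0\le l\le h$.

**Step 3: a local inequality.** We show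
$$p_{l-1}\,p'_{l-1}\ge p_l\,p'_{l-2}\qquad(1\le l\le h).\tag{11}$$
Put $d=N-2l$. By Step 2, $d\ge0$, and $d\ge1$ if $\lambda>\frac12$. Since $\binom Nl=\frac{l+1}{N+1}\binom{N+1}{l+1}$ and $\binom N{l+1}=\frac{N-l}{N+1}\binom{N+1}{l+1}$,
$$p_l=\frac1{N+1}\binom{N+1}{l+1}A(l),\qquad A(l)=(1-\lambda)(l+1)+\lambda(N-l),$$
and likewise
$$p'_l=\frac1{N-1}\binom{N-1}{l+1}A'(l),\qquad A'(l)=(1-\lambda)(l+1)+\lambda(N-2-l).$$
Put $a=A(l-1)$ and $b=A(l)$. Then $A'(l-2)=(1-\lambda)(l-1)+\lambda(N-l)=a-1$ and $A'(l-1)=(1-\lambda)l+\lambda(N-1-l)=b-1$. So (11) reads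
$$\binom{N+1}{l}\binom{N-1}{l}a(b-1)\ge\binom{N+1}{l+1}\binom{N-1}{l-1}b(a-1).$$
Divide by $\binom{N+1}l\binom{N-1}{l-1}>0$ and multiply by $l(l+1)$. The claim becomes
$$(N-l)(l+1)\,a(b-1)\ge l(N+1-l)\,b(a-1).$$
Now $(N-l)(l+1)=l(N+1-l)+d$, and $a(b-1)-b(a-1)=b-a=(1-\lambda)-\lambda=1-2\lambda$. With $N+1-l=l+d+1$ the difference of the two sides is
$$l(l+d+1)(1-2\lambda)+d\,a\,(b-1),\qquad a=l+\lambda(d+1),\quad b-1=l+\lambda(d-1).$$
If $\lambda\le\frac12$, the first term is nonnegative, and so is the second: it is $0$ for $d=0$, and for $d\ge1$ we have $b-1\ge l$. If $\lambda>\frac12$, then $d\ge1$, so $b-1\ge l$ and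
$$da\ge a=l+\lambda(d+1)\ge(2\lambda-1)(l+d+1),$$
because $2\lambda-1\le\lambda\le1$. So $d\,a\,(b-1)\ge l(l+d+1)(2\lambda-1)$, and the difference is nonnegative. This proves (11).

**Step 4: from local to global.** We prove (10) by induction on $s$. For $s=0$ it is an equality. Suppose it holds for $s$; we want it for $s+1$. If $h-2-s\le-2$, then $p'_{h-2-s}=0$ and there is nothing to show. Otherwise $l=h-s$ lies in $[1,h]$, and (11) followed by the induction hypothesis gives
$$p_h\,p'_{h-2-s}\,p_{h-s}\le p_h\,p_{h-s-1}\,p'_{h-s-1}\le p_{h-s-1}\,p'_{h-1}\,p_{h-s}.$$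
Divide by $p_{h-s}>0$. $\square$

**Corollary 6.** Let $\kappa\le\frac{n+t-1}2$, $1\le s<s+1\le r_{\max}$ and $\kappa>t+s$. If $D_s(\kappa)\le0$, then $D_{s+1}(\kappa)<0$.

*Proof.* Let $N=n-t-2s$, which is at least $2$, and $K=\kappa-t-s>0$. Then $2K\le n+t-1-2t-2s=N-1$. By (8),
$$W_{t+2s}(t+s)=B(N,K),\qquad W_{t+2s}(t+s-1)=B(N,K+1),$$
$$W_{t+2s+2}(t+s+1)=B(N-2,K-1),\qquad W_{t+2s+2}(t+s)=B(N-2,K),$$
all positive since $K-1>-1$. By Lemma 5 and $D_s(\kappa)\le0$,
$$\frac{B(N-2,K)}{B(N-2,K-1)}\ge\frac{B(N,K+1)}{B(N,K)}\ge\frac{t+s-1}s>\frac{t+s}{s+1}.$$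
The last step holds because $\frac{t+s-1}s=1+\frac{t-1}s$ and $t\ge2$. So $(t+s)B(N-2,K-1)-(s+1)B(N-2,K)<0$, which is $D_{s+1}(\kappa)<0$. $\square$

## 8. Optimality of $S(n,t,r)$: proof of Theorems A and A′

Let $K_r=\{E\subseteq[t+2r]:|E|\ge t+r\}$. By (1), $\omega(S(n,t,r))=W_{t+2r}(K_r)$.

**Proposition 7.** Let $\kappa\le\frac{n+t-1}2$ and $0\le r\le r_{\max}$. Suppose $r=0$, or $\kappa>t+r-1$ and $D_r(\kappa)\ge0$. Then, for the weights $\omega^\kappa$, $\mu_{t+2r}(W_{t+2r})=W_{t+2r}(K_r)$.

*Proof.* Induction on $r$, for all admissible $\kappa$ at once. For $r=0$, a $t$-intersecting $G\subseteq2^{[t]}$ is contained in $\{[t]\}=K_0$. Let $r\ge1$ and $m=t+2r$.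

**Case 1: $D_r(\kappa)=0$.** The purpose is to step down to $r-1$. By $D_r(\kappa)=0$, Lemma 3 applies to $W_m$. It also applies to $W_{m-1}$, since $m-1-t=2r-1$ is odd and positive. So $\mu_m(W_m)=\mu_{m-2}(W_{m-2})$. If $r\ge2$, then $D_{r-1}(\kappa)>0$: otherwise Corollary 6 with $s=r-1$ (where $\kappa>t+r-1=t+s$) would give $D_r(\kappa)<0$. Also $\kappa>t+r-2$. So the induction hypothesis applies to $r-1$ (if $r=1$ it applies with no condition). With (2) and $D_r(\kappa)=0$,
$$\mu_m(W_m)=W_{m-2}(K_{r-1})=\omega^\kappa(S(n,t,r-1))=\omega^\kappa(S(n,t,r))=W_m(K_r).$$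

**Case 2: $D_r(\kappa)>0$.** The purpose is to reduce to Case 1 by lowering $\kappa$. Let $N=n-m$. Since $\kappa-t-r>-1$, we may divide, and $D_r(\kappa)>0$ says $\varphi_N(\kappa-t-r)<\frac{t+r-1}r$. By Lemma 4 and the intermediate value theorem there is $\kappa'\in(t+r-1,\kappa)$ with $\varphi_N(\kappa'-t-r)=\frac{t+r-1}r$, that is, $D_r(\kappa')=0$. Write $w(j)=B(N,\kappa-j)$ and $w'(j)=B(N,\kappa'-j)$ for the two trace weights on $[m]$. By Case 1, $\mu_m(w')=w'(K_r)$.

Whenever $w'(j)>0$ (then also $w(j)>0$), Lemma 4 gives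
$$\frac{w(j-1)}{w(j)}=\varphi_N(\kappa-j)\le\varphi_N(\kappa'-j)=\frac{w'(j-1)}{w'(j)}.$$
So $w(j)/w'(j)$ is nondecreasing in $j$ as long as $w'(j)>0$. Since $\kappa'>t+r-1$, we have $w'(t+r)>0$. Put $\alpha=w(t+r)/w'(t+r)>0$. Then
$$w(j)\ge\alpha w'(j)\quad(j\ge t+r),\qquad w(j)\le\alpha w'(j)\quad(j<t+r);\tag{12}$$
where $w'(j)=0$ the first inequality is trivial. Let $G\subseteq2^{[m]}$ be $t$-intersecting with $g_j$ members of size $j$. The set $K_r$ contains every set of size at least $t+r$ and no smaller one, so by (12)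
$$w(K_r)-w(G)=\sum_{j\ge t+r}\left(\binom mj-g_j\right)w(j)-\sum_{j<t+r}g_jw(j)\ \ge\ \alpha\,[\,w'(K_r)-w'(G)\,]\ge0.\qquad\square\tag{13}$$

In the example $n=6,t=3,k=4$, $r=1$: $\kappa'=\frac72$, the weights on sizes $3,4,5$ are $w=(2,1,0)$ and $w'=(\frac32,\frac12,0)$, $\alpha=2$, and indeed $w(3)=2\le3=\alpha w'(3)$.

**Proof of Theorems A and A′.** Let $0\le\kappa\le\frac{n+t-1}2$. Let $r$ be the largest $s\ge1$ with $D_s(\kappa)>0$, and $r=0$ if there is none. For $s>r$ we have $D_s(\kappa)\le0$, so the proof of Theorem C gives $\mu_n(\omega^\kappa)=\mu_{t+2r}(W_{t+2r})$. If $r\ge1$, then $D_r(\kappa)>0$ forces $W_{t+2r}(t+r)>0$, that is, $\kappa>t+r-1$. So Proposition 7 applies, and $\mu_n(\omega^\kappa)=W_{t+2r}(K_r)=\omega^\kappa(S(n,t,r))$. All $S(n,t,s)$ are $t$-intersecting, so this is also $\max_s\omega^\kappa(S(n,t,s))$. This is Theorem A′. An integer $k<\frac{n+t}2$ satisfies $k\le\frac{n+t-1}2$, so $\kappa=k$ is allowed, and this case is Theorem A. $\square$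

## 9. All maximum families: proof of Theorem B

Let $t\le k<\frac{n+t}2$ and $\kappa=k$. Write $M=M(I_{\le k}(n,t))$ and $S(r)=S_{\le k}(n,t,r)$. Then $M>0$, since $[t]\in S(0)$, and $W_m(j)>0$ if and only if $j\le k$.

### 9.1. The maximizing values of $r$

**Proof of (i).** Let $1\le s<s+1\le r_{\max}$ and $\Delta_s\le0$. If $k\ge t+s+1$, then $\Delta_{s+1}<0$ by Corollary 6. If $k<t+s+1$, then $W_{t+2s+2}(t+s+1)=0$ and $\Delta_{s+1}\le0$. So $\{s:\Delta_s>0\}=\{1,\dots,r^*\}$. If $r^*+2\le s\le\min(r_{\max},k-t)$, then $\Delta_{s-1}\le0$ and $k\ge t+(s-1)+1$, so $\Delta_s<0$ by the first case. By (2), $|S(r)|$ strictly increases up to $r=r^*$ and is nonincreasing afterwards. If some $s\ge r^*+2$ were a maximizer, then $|S(\cdot)|$ would be constant from $r^*$ to $s$, so $\Delta_{r^*+1}=\Delta_{r^*+2}=0$. But $|S(s)|=M>0$ gives $k\ge t+s\ge t+r^*+2$, hence $\Delta_{r^*+2}<0$, a contradiction. So the maximizers are $r^*$ and, exactly if $r^*+1\le r_{\max}$ and $\Delta_{r^*+1}=0$, also $r^*+1$. $\square$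

For later use: every maximizer $s$ satisfies $k\ge t+s$. If $s\ge1$ is a maximizer with $\Delta_s=0$, then $s=r^*+1$, the only other maximizer is $s-1$, and $s-1=0$ or $\Delta_{s-1}>0$.

For (ii), each $S_T$ with $|T|=t+2r$ and $r$ a maximizer is $t$-intersecting and has size $|S(r)|=M$. It remains to prove the converse. Call members of $I_{\le k}(n,t)$ of size $M$ *maximum*. Shifts carry maximum families to maximum families, so we first learn to undo shifts, and then treat stable families.

### 9.2. Undoing a shift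

**Lemma 8.** Let $\mathcal F\in I_{\le k}(n,t)$ and $s_{xy}(\mathcal F)=S_T$ with $x<y$, $|T|=t+2r$, $t+r\le k$. Then $\mathcal F=S_T$ or $\mathcal F=S_{T-x+y}$, the latter only if $x\in T$, $y\notin T$.

*Proof.* We use the description of the shift by pairs $\{Z+x,Z+y\}$.

Suppose $y\in T$, $x\notin T$. A $(t+r)$-subset $X\ni y$ of $T$ lies in $S_T$, but $X-y+x$ does not. This contradicts the $s_{xy}$-stability of $s_{xy}(\mathcal F)$. So this case does not occur.

Suppose $x,y\in T$ or $x,y\notin T$. Then for each $Z\subseteq[n]\setminus\{x,y\}$, $S_T$ contains both or neither of $Z+x,Z+y$. Hence $\mathcal F$ contains the same ones, and $\mathcal F=S_T$.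

Suppose $x\in T$, $y\notin T$. Then $S_T$ contains exactly one set of the pair, namely $Z+x$, precisely for
$$Z\in\mathcal Z=\{Z\subseteq[n]\setminus\{x,y\}:|Z\cap T|=t+r-1,\ |Z|\le k-1\}.$$
So $\mathcal F$ and $S_T$ agree except possibly on these pairs, and $\mathcal F$ contains exactly one set of each of them. Call $x$ or $y$, whichever is in that set, the color of $Z$. If $Z,Z'\in\mathcal Z$ have different colors, then $|Z\cap Z'|=|(Z+x)\cap(Z'+y)|\ge t$ (or the same with the roles exchanged). So $|Z\cap Z'|=t-1$ forces equal colors.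

Let $T_0=T-x$, $|T_0|=t+2r-1$. Each $Z\in\mathcal Z$ is $A\cup C$ with $A\subseteq T_0$, $|A|=t+r-1$, $C\cap T=\emptyset$. As $2r\le t+2r-1$, there is $A'\subseteq T_0$ with $|A'|=t+r-1$ and $A\cup A'=T_0$. It is in $\mathcal Z$ because $t+r\le k$. Then $|(A\cup C)\cap A'|=|A\cap A'|=2(t+r-1)-(t+2r-1)=t-1$, so $A\cup C$ has the color of $A'$. It remains to see that the $(t+r-1)$-subsets of $T_0$ all have one color. For $r=0$ there is only one. For $r\ge1$ pass to complements in $T_0$: these are the $r$-subsets of a set of size $t+2r-1\ge2r+1$, and, by what we just saw, disjoint ones have equal colors. Two $r$-sets with union of size $r+1$ have a common disjoint $r$-set, since $t+2r-1-(r+1)\ge r$; so they have equal colors. Any two $r$-sets are joined by exchanges of one element. So the color is constant on $\mathcal Z$. Color $x$ gives $\mathcal F=S_T$. Color $y$ gives $\mathcal F=S_{T-x+y}$, which agrees with $S_T$ outside the pairs in question and contains $Z+y$ instead of $Z+x$ for $Z\in\mathcal Z$. $\square$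

### 9.3. Stable maximum families

**Setting.** Let $\mathcal F$ be maximum and stable under all $s_{xy}$, $x<y$. Let $\mathcal U=\{X\subseteq[n]:X\supseteq Y\text{ for some }Y\in\mathcal F\}$ be its up-closure; for example, the up-closure of $\{12\}$ in $2^{[3]}$ is $\{12,123\}$. $\mathcal U$ is $t$-intersecting, and since $\mathcal F$ is maximum, $\mathcal F=\mathcal U\cap\binom{[n]}{\le k}$. In particular a maximum family is closed under supersets of size at most $k$. $\mathcal U$ is stable as well: if $X\supseteq Y\in\mathcal F$, $y\in X$, $x\notin X$, then $X-y+x$ contains $Y$ (if $y\notin Y$) or $Y-y+x$, which is in $\mathcal F$ (if $y\in Y$).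

Let $m$ be the largest element occurring in a minimal member of $\mathcal U$, and let $G=\mathcal U\cap2^{[m]}$. Every $X\in\mathcal U$ contains a minimal member, which lies in $[m]$; so $X\in\mathcal U$ if and only if $X\cap[m]\in G$. Hence, by (1), $W_m(G)=|\mathcal F|=M$. Any $t$-intersecting $G'\subseteq2^{[m]}$ has $W_m(G')\le M$, since this is the number of sets of size at most $k$ in the $t$-intersecting family $\{X:X\cap[m]\in G'\}$. So $W_m(G)=M=\mu_m(W_m)$, and no operation of Lemma 2 increases $W:=W_m$. The family $G$ is stable under all $s_{xm}$; we use $R,R_i,R_i^x$ from Section 5.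

**Step (a): only one size can occur in $R$ among small sets.** *If $R_i\ne\emptyset$ and $i\le k+1$, then $2i=m+t$.* Suppose $j=m+t-i\ne i$. By (5), Lemma 2 may be used with $(C,D)=(R_i,R_j)$ and with $(R_j,R_i)$. Neither increases $W$, so
$$|R_i|W(i-1)\le|R_j|W(j)\le|R_j|W(j-1)\le|R_i|W(i)\le|R_i|W(i-1),$$
and equality holds throughout. As $i-1\le k$, $|R_i|W(i-1)>0$. Hence $R_j\ne\emptyset$, $W(i-1)=W(i)>0$ and $W(j-1)=W(j)>0$; in particular $i,j\le k$. Now $W_m(j-1)-W_m(j)=\binom{n-m}{k-j+1}$, and $k-j+1\ge1$. So this vanishes only if $k-j+1>n-m$, that is, $j\le k-n+m$; likewise $i\le k-n+m$. Adding, $m+t\le2k-2n+2m$, so $2k\ge2n-m+t\ge n+t$, a contradiction.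

**Step (b): $m=t+2s$ with $s$ a maximizer.** A minimal member of $\mathcal U$ containing $m$ lies in $R$ and in $\mathcal F$, so has size at most $k$. By (a) its size $c$ satisfies $2c=m+t$. Since $c\ge t$, we may write $m=t+2s$, $c=t+s$, $s\ge0$. So $c\le k$ and $R_c\ne\emptyset$. If $s=0$, then $G=\{[t]\}$ and $\mathcal F=S(0)$, so $0$ is a maximizer. Let $s\ge1$. For $x\in[m-1]$ the choice $C=R_c^x$, $D=R_c\setminus R_c^x$ is allowed in Lemma 2: a member $E'$ of $R\setminus D$ either has size different from $c$, and (5) applies, or lies in $R_c^x$, and (4) applies. Hence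
$$|R_c^x|W(c-1)-(|R_c|-|R_c^x|)W(c)\le0\qquad(x\in[m-1]).\tag{14}$$
Summing over $x$ as in (7) gives $-|R_c|\Delta_s\le0$, so $\Delta_s\ge0$. As $k>t+s-1$, Proposition 7 gives $M=\mu_m(W)=W(K_s)=|S(s)|$. So $s$ is a maximizer.

**Step (c): if $s\ge1$ and $\Delta_s>0$, then $\mathcal F=S(s)$.** Look at Case 2 of Proposition 7 with $r=s$, $\kappa=k$, $w=W$. There $\varphi_N(\kappa-t-s)<\varphi_N(\kappa'-t-s)$ strictly, so $w(t+s-1)<\alpha w'(t+s-1)$. Since $w/w'$ is nondecreasing, $w(j)<\alpha w'(j)$ for all $j<t+s$. Now $w(G)=M=w(K_s)$, so equality holds in (13), that is,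
$$\sum_{j\ge t+s}\left(\binom mj-g_j\right)(w(j)-\alpha w'(j))+\sum_{j<t+s}g_j(\alpha w'(j)-w(j))=0$$
with all terms nonnegative. Hence $g_j=0$ for $j<t+s$, so $G\subseteq K_s$. As $W(G)=W(K_s)$ and sets of size at most $k$ have positive weight, $G$ and $K_s$ have the same members of size at most $k$. Hence $\mathcal F=S(s)$.

**Step (d): if $s\ge1$ and $\Delta_s=0$, then $\mathcal F=S(s)$.** In this tie case the operation with $R_c^x$ loses nothing. We use it to produce another maximum family, which we know by (b), (c) and Lemma 8, and read off what $G$ must be.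

The left sides of (14) sum to $-|R_c|\Delta_s=0$, so all are $0$. Thus $|R_c^x|\,(W(c-1)+W(c))=|R_c|W(c)$ for all $x\in[m-1]$. As $W(c-1),W(c)>0$, all $|R_c^x|$ have the same value $\nu$, and $0<\nu<|R_c|$.

Fix $x\in[m-1]$, and let $G^x$ be the result of Lemma 2 with $C=R_c^x$, $D=R_c\setminus R_c^x$. It is $t$-intersecting, $W(G^x)=M$, and $R(G^x)=R\setminus R_c$ consists, by (a), of sets of size at least $k+2$. Let $H=G^x\cap2^{[m-1]}$ and
$$\mathcal H=\{X:|X|\le k,\ X\cap[m-1]\in H\}\in I_{\le k}(n,t).$$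
If $|X|\le k$ and $X\cap[m]\in G^x$, then $X\cap[m]\notin R(G^x)$, so $X\cap[m-1]\in G^x$ and $X\in\mathcal H$. There are $W(G^x)=M$ such $X$. So $|\mathcal H|\ge M$; thus $\mathcal H$ is maximum, $|\mathcal H|=M$, and
$$X\in\mathcal H\iff X\cap[m]\in G^x\qquad(|X|\le k).\tag{15}$$

*The shape of $\mathcal H$.* Membership in $\mathcal H$ depends, for $|X|\le k$, only on $X\cap[m-1]$, and $\mathcal H$, being maximum, is closed under supersets of size at most $k$. A shift $s_{ab}$ with $a<b$, $b\ge m$, does not change a family with these two properties: if $Y\in\mathcal H$, $b\in Y$, $a\notin Y$, then $Y\cap[m-1]\in\mathcal H$, and $Y-b+a\supseteq Y\cap[m-1]$ has size at most $k$, so $Y-b+a\in\mathcal H$. A shift $s_{ab}$ with $a<b\le m-1$ turns $\mathcal H$ into $\{X:|X|\le k,\ X\cap[m-1]\in s_{ab}(H)\}$, so the new family again depends only on $X\cap[m-1]$, and it is again maximum. Hence shifts with $a<b\le m-1$ transform $\mathcal H$ into a maximum family $\mathcal H^*$ that is stable under all shifts and depends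 only on $X\cap[m-1]$. The minimal members of its up-closure lie in $[m-1]$, because with $Y\in\mathcal H^*$ also $Y\cap[m-1]\in\mathcal H^*$. So (b) for $\mathcal H^*$ gives a maximizer $s^*$ with $t+2s^*\le m-1=t+2s-1$. By (b), $s$ is a maximizer, and $\Delta_s=0$, so $s^*=s-1$. Since $s-1=0$ or $\Delta_{s-1}>0$, (b) or (c) gives $\mathcal H^*=S(s-1)$. Applying Lemma 8 backwards along the shifts (here $t+s-1\le k$), we get $\mathcal H=S_T$ with $|T|=t+2s-2$.

Moreover $T\subseteq[m-1]$. Indeed, if $z\in T$, $z\ge m$, take $A\subseteq T$ with $|A|=t+s-1$, $z\in A$. Then $A\in S_T=\mathcal H$, so $A-z\in\mathcal H$, since $A-z$ has the same trace on $[m-1]$. But $A-z\notin S_T$, a contradiction. As $|[m-1]|=t+2s-1$, we have $T=[m-1]\setminus\{y_x\}$ for some $y_x\in[m-1]$.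

Let $P$ be a $(c-1)$-subset of $[m-1]$; note $c-1=t+s-1\le k$. Then $P\in S_T$ means $P\subseteq T$, that is, $y_x\notin P$. On the other hand, by (15), $P\in\mathcal H$ if and only if $P\in G^x$; and $P\in G^x$ means that $P\in G$ or $P=E-m$ with $E\in R_c^x$. So
$$y_x\notin P\iff\big(P\in G\ \text{ or }\ [\,P+m\in R_c\ \text{and}\ x\notin P\,]\big).\tag{16}$$
This holds for every $x\in[m-1]$ and every $(c-1)$-subset $P$ of $[m-1]$.

*Case A: $y_x=x$ for all $x\in[m-1]$.* Every $(c-1)$-subset $P$ of $[m-1]$ misses some $x\in[m-1]$, so by (16) $P\in G$ or $P+m\in R_c$. In both cases $P+m\in G$, since $\mathcal U$ is an up-set. Suppose some $P\in G$. Its complement in $[m-1]$ has size $s$. As $2s\le m-1$, there is a $(c-1)$-subset $P'$ of $[m-1]$ whose complement in $[m-1]$ is disjoint from that of $P$. Then $|P\cap(P'+m)|=|P\cap P'|=m-1-2s=t-1$, although $P,P'+m\in G$: a contradiction. So $P+m\in R_c$ for all $P$, that is, $G$ contains all $c$-subsets of $[m]$ that contain $m$. If $Q$ is a $c$-subset of $[m-1]$ and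 $q\in Q$, then $Q-q+m\in G$, and stability under $s_{qm}$ gives $Q\in G$. So $G$ contains all $c$-subsets of $[m]$, hence $\mathcal F\supseteq S(s)$. As $|S(s)|=M$, $\mathcal F=S(s)$.

*Case B: $y:=y_x\ne x$ for some $x$.* If $E\in R_c^x$, then (16) with $P=E-m$ gives $y\notin E$. So $R_c^x\subseteq R_c^y$, and as both have size $\nu$, $R_c^x=R_c^y$. Since $\nu<|R_c|$, there is $E_1\in R_c$ with $x\in E_1$. Then $E_1\notin R_c^y$, so $y\in E_1$. Let $Q_1=[m-1]\setminus E_1$; then $|Q_1|=s$ and $x,y\notin Q_1$. The set $[m-1]\setminus(Q_1\cup\{x\})$ contains $y$ and has size $t+2s-1-s-1=t+s-2\ge s$. So it contains an $s$-set $Q$ with $y\in Q$. Put $P=[m-1]\setminus Q$. Then $|P|=c-1$, $y\notin P$, $x\in P$, so (16) gives $P\in G$. But $Q\cap Q_1=\emptyset$, so $|P\cap E_1|=m-1-2s=t-1$, a contradiction. So Case B is impossible, and (d) is proved.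

By (b), (c), (d), every stable maximum family is $S(s)$ with $s$ a maximizer.

### 9.4. Conclusion of the proof of (ii)

Let $\mathcal F$ be any maximum family. By Lemma 1, finitely many shifts carry it to a stable family, which is again maximum; so it is $S(s)=S_{[t+2s]}$ with $s$ a maximizer, and $t+s\le k$. Applying Lemma 8 backwards along these shifts, every family on the way is of the form $S_T$ with $|T|=t+2s$; in particular $\mathcal F$ is. This proves Theorem B. $\square$

For $n=5,t=2,k=3$ we have $\Delta_1=0$, $r^*=0$, $r_{\max}=1$, and the theorem returns the fifteen families found by hand in Section 3.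

## 10. Failure of unimodality at $k=\frac{n+t}2$

The condition $k<\frac{n+t}2$ entered the proof of Theorem A only through Corollary 6, that is, through Lemma 5. In Theorem B it was also used in Step (a). Nothing is claimed here for $k\ge\frac{n+t}2$, where unimodality in $r$ can fail. For example, let $t=2$, $n\geq 4$ even, $k=\frac n2+1$. Then $r_{\max}=\frac{n-2}2$ and $n-t-2r_{\max}=0$, $k-t-r_{\max}=0$, so both sums in $\Delta_{r_{\max}}$ equal $1$ and $\Delta_{r_{\max}}=t-1>0$. Hence $|S_{\le k}(n,t,r_{\max})|>|S_{\le k}(n,t,r_{\max}-1)|$: the sequence goes up at its last step. On the other hand $S_{\le k}(n,t,r_{\max})$ consists of the sets of size exactly $\frac n2+1$, so it has $\binom n{n/2+1}=O(2^n/\sqrt n)$ members. The family $S_{\le k}(n,t,0)$ corresponds to the subsets of an $(n-2)$-set of size at most $\frac{n-2}2$, so it has at least $2^{n-3}$ members. For large $n$ the latter is larger, so the sequence must have gone down before its last step.
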